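\title{An irreducible representation of $\mathrm{GL}_{131}$ whose parabolic square is not semisimple}

\begin{abstract}
Let $F$ be a non-archimedean local field, not necessarily commutative. We construct an irreducible smooth complex representation $\pi$ of $\mathrm{GL}_{131}(F)$ such that the parabolically induced representation $\pi\times\pi$ is not semisimple: it is uniserial of length three, with isomorphic socle and head. Irreducible representations with non-semisimple square then exist on $\mathrm{GL}_n(F)$ for every $n\ge 131$. The proof passes to quiver Hecke algebras of type $A_6$, whose Grothendieck ring is a cluster algebra in which cluster monomials are classes of simple modules. This cluster algebra has a seed with a triple arrow. The representation $\pi$ is a constituent of the product of the two cluster variables obtained by mutating at the ends of that arrow, and the R-matrix of $\pi$ with itself has square zero.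
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question and the answer}
Let $F$ be a non-archimedean local field, not necessarily commutative; thus $F$ may be a central division algebra of finite dimension over a commutative non-archimedean local field. A \emph{representation} of $\mathrm{GL}_n(F)$ is a smooth complex representation of finite length. We write $\mathrm{Irr}_n$ for the set of equivalence classes of irreducible representations of $\mathrm{GL}_n(F)$, and $\mathrm{Irr}=\bigcup_{n\ge0}\mathrm{Irr}_n$. For representations $\pi_1$ of $\mathrm{GL}_{n_1}(F)$ and $\pi_2$ of $\mathrm{GL}_{n_2}(F)$, let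
\[
\pi_1\times\pi_2=\operatorname{Ind}_{P_{n_1,n_2}}^{\mathrm{GL}_{n_1+n_2}(F)}(\pi_1\otimes\pi_2)
\]
be the normalized parabolic induction from the standard parabolic subgroup with Levi subgroup $\mathrm{GL}_{n_1}(F)\times\mathrm{GL}_{n_2}(F)$. A representation is \emph{semisimple} if it is a direct sum of irreducible representations. The author of \cite{aspects} writes: ``I do not know whether $\pi\times\pi$ is semisimple for all $\pi\in\mathrm{Irr}$.'' We show that the answer is negative for every $F$.

\begin{theorem}\label{thm:main}
Let $F$ be any non-archimedean local field, commutative or not.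
\begin{enumerate}
\item[(a)] There is $\pi\in\mathrm{Irr}_{131}$ such that $\pi\times\pi$ has length $3$ and is not semisimple. In the Grothendieck group $[\pi\times\pi]=[E]+2[L]$ with $E\not\cong L$ irreducible, $L\times L$ irreducible and $\dim\operatorname{Hom}(\pi\times\pi,L)=1$.
\item[(b)] This $\pi\times\pi$ is uniserial, with socle $L$, middle layer $E$ and head $L$.
\item[(c)] For every $n\ge131$ there is $\pi\in\mathrm{Irr}_n$ with $\pi\times\pi$ not semisimple.
\end{enumerate}
\end{theorem}

Here the \emph{socle} is the largest semisimple subrepresentation, the \emph{head} is the largest semisimple quotient, and \emph{uniserial} means that the subrepresentations form a chain.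

\subsection*{Why one would guess the opposite}
Products of two different irreducible representations fail to be semisimple already on $\mathrm{GL}_2(F)$: if two unramified characters $\chi_1,\chi_2$ of $F^\times$ differ by the normalized absolute value, then $\chi_1\times\chi_2$ is a non-split extension of two irreducible representations (Example~\ref{ex:rank2}). That failure comes from an asymmetry: the two constituents occur in $\chi_1\times\chi_2$ and in $\chi_2\times\chi_1$ in opposite orders. A square has no such asymmetry. For an unramified character $\chi$, the square $\chi\times\chi$ is irreducible. More generally, in the category in which we work there is a duality that fixes every simple object and reverses products. It forces the head and the socle of a square to be isomorphic, and a square without repeated constituents is then semisimple (Lemma~\ref{lem:dual}). Finally, there is a canonical nonzero intertwining operator $\mathbf r$ from $\pi\times\pi$ to itself, the normalized R-matrix. One expects it to behave like the flip of $V\otimes V$: its square should be a nonzero scalar, and $\pi\times\pi$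 should split into a ``symmetric'' and an ``exterior'' part.

This last expectation is the one that fails. There is a dichotomy (Lemma~\ref{lem:Lambda}): an integer $\Lambda(\pi,\pi)\ge0$ is attached to $\pi$, and $\mathbf r^2$ is a nonzero scalar if $\Lambda(\pi,\pi)=0$, while $\mathbf r^2=0$ if $\Lambda(\pi,\pi)>0$. In the second case the image of $\mathbf r$ lies in its kernel, so $\pi\times\pi$ has a repeated constituent. We therefore need an irreducible $\pi$ with $\Lambda(\pi,\pi)>0$ whose square can be computed completely. Cluster algebras supply both the representation and the means of computation.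

\subsection*{The computation in a model}
The Grothendieck ring of our category is a cluster algebra. For each cluster $x_1,x_2,\dots$ three rules hold (Section~\ref{sec:cluster}). Monomials in the $x_j$ with nonnegative exponents are classes of simple modules. The class of any simple module is a Laurent polynomial in the $x_j$ with nonnegative integer coefficients. If $x_1x_1'=P$ is an exchange relation, then the coefficient of $x_1^{-k}$ in the class of a simple module is divisible by $P^k$, and likewise for the other mutable variables.

Suppose that two vertices $1,2$ of a seed are joined by three arrows, and let us suppress all other variables, so that the exchange relations read $x_1x_1'=x_2^3+1$ and $x_2x_2'=x_1^3+1$. Then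
\[
x_1'x_2'=x_1^2x_2^2+\zeta,\qquad \zeta=\frac{x_2^3+1+x_1^3}{x_1x_2}.
\]
In $\zeta$ the terms with $x_1^{-1}$ add up to $x_1^{-1}x_2^{-1}(x_2^3+1)$, so by the third rule a simple constituent contains both of them or neither; the same holds for the terms with $x_2^{-1}$. The three monomials of $\zeta$ are thus glued together. An R-matrix estimate shows that $x_1'x_2'$ is not the class of a simple module, and so $\zeta$ is the class of a simple module $M$. Next,
\[
\zeta^2=\frac{x_2^6+2x_2^3+1+2x_1^3+x_1^6}{x_1^2x_2^2}+2x_1x_2 .
\]
The terms with $x_1^{-2}$ give $(x_2^3+1)^2$ and the terms with $x_2^{-2}$ give $(x_1^3+1)^2$, so the five monomials of the fraction lie in one simple constituent $E$; every other constituent is the simple module $L$ with class $x_1x_2$. A second estimate gives $\Lambda(M,M)>0$; for $b$ arrows the lower bound is proportional to $b-2$, which is why we need three. Then $\mathbf r^2=0$ forces $L$ to occur twice. It remains to exclude $E\oplus L\oplus L$. Let $X$ be the simple module with class $x_1$. Since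
\[
x_1\zeta=x_2^2+x_2',
\]
the product of $M$ and $X$ has two constituents, and one of them, $A$, is a submodule. Homomorphisms from the square of $M$ to $L$ are detected on the product of $M$ and $A$, where the relevant constituent has class $x_1\cdot x_1x_2=x_1^2x_2$. This monomial occurs once in $\zeta x_2^2$ and once in $\zeta x_2'$. So there is only one such homomorphism up to a scalar, whereas $E\oplus L\oplus L$ would have two independent ones.

\subsection*{Plan}
Section~\ref{sec:klr} reduces the problem to quiver Hecke algebras. Section~\ref{sec:R} develops R-matrices, Section~\ref{sec:cluster} the three rules above. Section~\ref{sec:triple} finds a triple arrow in type $A_6$. Section~\ref{sec:M} carries out the model computation with all variables present and proves part~(a). Parts (b) and (c) are proved in Sections \ref{sec:uniserial} and~\ref{sec:large}.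

\section{Reduction to quiver Hecke algebras}\label{sec:klr}

\subsection*{Quiver Hecke algebras of type $A_6$}
Let $I=\{1,\dots,6\}$ be the set of vertices of the Dynkin diagram $A_6$. Put $Q_{i,i+1}(u,v)=u-v$, $Q_{i+1,i}(u,v)=v-u$, $Q_{ij}=1$ for $|i-j|>1$, and $Q_{ii}=0$. Let $\beta=\sum_i b_i\alpha_i$ with $b_i\ge0$ have \emph{height} $m=\sum_ib_i$, and let $I^\beta$ be the set of words $\nu=(\nu_1,\dots,\nu_m)$ in which the letter $i$ occurs $b_i$ times. The symmetric group $S_m$, with simple transpositions $s_k$, permutes $I^\beta$. The quiver Hecke algebra $R(\beta)$ is the $\mathbb C$-algebra generated by orthogonal idempotents $e(\nu)$ $(\nu\in I^\beta)$ with sum $1$, by $x_1,\dots,x_m$, which commute with each other and with the $e(\nu)$, and by $\tau_1,\dots,\tau_{m-1}$, subject to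
\begin{gather*}
\tau_ke(\nu)=e(s_k\nu)\tau_k,\qquad \tau_k\tau_l=\tau_l\tau_k\ \ (|k-l|>1),\qquad \tau_k^2e(\nu)=Q_{\nu_k\nu_{k+1}}(x_k,x_{k+1})e(\nu),\\
(\tau_kx_l-x_{s_k(l)}\tau_k)e(\nu)=\begin{cases}-e(\nu)&\text{if }l=k,\ \nu_k=\nu_{k+1},\\ e(\nu)&\text{if }l=k+1,\ \nu_k=\nu_{k+1},\\ 0&\text{otherwise,}\end{cases}
\end{gather*}
and $(\tau_{k+1}\tau_k\tau_{k+1}-\tau_k\tau_{k+1}\tau_k)e(\nu)=0$ unless $\nu_k=\nu_{k+2}$, in which case it equals
\[
\frac{Q_{\nu_k\nu_{k+1}}(x_k,x_{k+1})-Q_{\nu_k\nu_{k+1}}(x_{k+2},x_{k+1})}{x_k-x_{k+2}}\,e(\nu).
\]
The relations are unchanged when the same central element is added to all $x_k$; this is the source of the spectral parameter in Section~\ref{sec:R}.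

Throughout, a \emph{module} is a finite-dimensional (ungraded) $R(\beta)$-module on which the $x_k$ act nilpotently, and its height is that of $\beta$. For an $R(\beta)$-module $M$ and an $R(\gamma)$-module $N$, of heights $m$ and $n$, the \emph{convolution product} is
\[
M\circ N=R(\beta+\gamma)e(\beta,\gamma)\otimes_{R(\beta)\otimes R(\gamma)}(M\otimes N),
\]
where $e(\beta,\gamma)$ is the sum of the $e(\nu)$ whose first $m$ letters form a word in $I^\beta$. The functor $(M,N)\mapsto M\circ N$ is left adjoint to the restriction $V\mapsto e(\beta,\gamma)V$. We use the following facts, due to Khovanov and Lauda unless another source is named.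
\begin{enumerate}
\item[(F1)] $R(\beta+\gamma)e(\beta,\gamma)$ is a free right $R(\beta)\otimes R(\gamma)$-module with basis $\tau_w$, where $w$ runs over the minimal length representatives of $S_{m+n}/(S_m\times S_n)$, that is, the permutations increasing on $[1,m]$ and on $[m+1,m+n]$, and $\tau_w$ is the product of the $\tau_k$ along one fixed, arbitrarily chosen, reduced word of $w$. Thus $M\circ N=\bigoplus_w\tau_w(M\otimes N)$. The product $\circ$ is exact in both variables and associative.
\item[(F2)] Let $K$ be the Grothendieck ring of modules; the classes of simple modules form a $\mathbb Z$-basis. Simple modules are gradable, and $K$ is the specialization at $v=1$ of an integral form of the quantum coordinate ring $A_v(\mathfrak n)$. Hence $K$ is commutative, and $K_{\mathbb C}=\mathbb C[U]$, the coordinate ring of the group $U$ of upper unitriangular $7\times7$ matrices.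
\item[(F3)] The anti-involution of $R(\beta)$ fixing all generators makes $M^*=\operatorname{Hom}_{\mathbb C}(M,\mathbb C)$ a module. One has $S^*\cong S$ for simple $S$, and $(M\circ N)^*\cong N^*\circ M^*$ \cite{LV}.
\end{enumerate}
By Schur's lemma $\operatorname{End}(S)=\mathbb C$ for simple $S$; consequently $\dim\operatorname{Hom}(V,S)$ is at most the multiplicity of $S$ in $V$. A module whose class in $K$ is the class of a simple module is simple. A simple module $X$ is \emph{real} if $X\circ X$ is simple.

\begin{example}\label{ex:rank2}
Let $L(i)$ be the one-dimensional $R(\alpha_i)$-module. The module $L(i)\circ L(i)$ has basis $u,\tau_1u$ with $x_1u=x_2u=0$, and $x_1\tau_1u=\tau_1x_2u-u=-u$. A nonzero submodule contains a vector killed by $x_1$, hence $u$, hence everything; so $L(i)$ is real. The module $L(1)\circ L(2)$ has basis $u=e(1,2)u$ and $\tau_1u=e(2,1)\tau_1u$, and $\tau_1^2u=(x_1-x_2)u=0$. So $T=\mathbb C\tau_1u$ is a submodule, with quotient $S$. As $u$ generates the module and spans its $e(1,2)$-component, the extension does not split. In $L(2)\circ L(1)$ the same computation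 gives submodule $S$ and quotient $T$.
\end{example}

\begin{lemma}\label{lem:dual}
Let $M$ be simple and $V=M\circ M$. The head and the socle of $V$ are isomorphic. A simple module that has multiplicity one in $V$ and occurs in the head is a direct summand of $V$. If all constituents of $V$ have multiplicity one, then $V$ is semisimple.
\end{lemma}

\begin{proof}
By (F3), $V^*\cong V$; the socle of $V^*$ is the dual of the head of $V$, and semisimple modules are self-dual. Let $S$ have multiplicity one and occur in the head, hence in the socle. The kernel of a surjection $p_S\colon V\to S$ does not have $S$ as a constituent, so it meets the submodule $S$ trivially and is a complement to it. If $V$ is multiplicity free, the sum $p$ of the $p_S$ over the simple submodules $S$ of $V$ restricts to an isomorphism on the socle. Then $\ker p$ contains no simple submodule, so $\ker p=0$ and $V$ embeds in a semisimple module.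
\end{proof}

\subsection*{From modules to representations}
Let $q>1$ be the cardinality of the residue field of $F$, let $G_m=\mathrm{GL}_m(F)$, let $\mathcal I$ be an Iwahori subgroup of $G_m$, and let $H_m=\mathcal H(G_m,\mathcal I)$ be the Iwahori--Hecke algebra. It is the affine Hecke algebra of type $\mathrm{GL}_m$ with parameter $q$, with generators $T_k$ and $X_j^{\pm1}$.

\begin{proposition}\label{prop:reduction}
For each $m$ there is an equivalence $\Phi$ from the category of modules of height $m$ onto a full subcategory of the representations of $G_m$ that is closed under subquotients, and $\Phi(M\circ N)$ is the parabolic product of $\Phi(M)$ and $\Phi(N)$ up to interchanging the two factors. In particular $\Phi(M\circ M)\cong\Phi(M)\times\Phi(M)$.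
\end{proposition}

\begin{proof}
We compose two known equivalences and follow induction through each by adjunction.

The functor $V\mapsto V^{\mathcal I}$ is an equivalence from the direct factor of the category of smooth representations of $G_m$ formed by those generated by their $\mathcal I$-fixed vectors onto the category of $H_m$-modules, and finite length corresponds to finite dimension (Borel, Casselman; \cite{BuKu}; \cite{Se} for division algebras). Suitably normalized, the Jacquet functor for $P_{m_1,m_2}$ corresponds to restriction from $H_m$ to $H_{m_1}\otimes H_{m_2}$. By second adjointness, the left adjoint of the Jacquet functor is induction from the opposite parabolic subgroup, which is $\times$ with the two factors interchanged. So this functor corresponds to the left adjoint $H_m\otimes_{H_{m_1}\otimes H_{m_2}}(-)$ of restriction.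

Since $q$ is not a root of unity, by \cite{BrKl} and \cite{Ro} the finite-dimensional $H_m$-modules on which the $X_j$ have eigenvalues in $\{q,\dots,q^6\}$ form a category equivalent to that of modules over $\bigoplus_{\operatorname{ht}\beta=m}R(\beta)$. This category is closed under subquotients. It is preserved by induction, because the coefficients of $\prod_j(t-X_j)$ are central in $H_m$ and so have the same eigenvalues on an induced module as on the inducing one. On each weight block the equivalence expresses $X_k$ through $x_k$ only, and $T_k$ through $x_k,x_{k+1},\tau_k$ only. So the restriction functors on the two sides match, hence so do their left adjoints, and induction corresponds to $\circ$.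
\end{proof}

The field $F$ has entered only through the fact that $q$ is not a root of unity. Parts (a) and (b) of Theorem~\ref{thm:main} are now statements about a simple module $M$ of height $131$ and its square $M\circ M$.

\section{R-matrices}\label{sec:R}

The modules we meet have large height and no explicit description, so we need tools that control submodules of a product without computing in it. The first compares two ways of bracketing a triple product.

\begin{lemma}[Kang--Kashiwara--Kim--Oh]\label{lem:sandwich}
Let $V\subset M_1\circ M_2$ and $W\subset M_2\circ M_3$ be submodules.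
\begin{enumerate}
\item[(I)] If $V\circ M_3\subset M_1\circ W$, there is a submodule $N\subset M_2$ with $V\subset M_1\circ N$ and $N\circ M_3\subset W$.
\item[(II)] If $M_1\circ W\subset V\circ M_3$, there is a submodule $N\subset M_2$ with $W\subset N\circ M_3$ and $M_1\circ N\subset V$.
\end{enumerate}
\end{lemma}

In every application $M_2$ is simple, so that $N=0$ or $N=M_2$.

\begin{proof}
Let $h_i$ be the height of $M_i$.

(II) The set $N=\{u\in M_2: M_1\otimes u\subset V\}$ is a submodule of $M_2$, since $m\otimes au=(1\otimes a)(m\otimes u)$, and $M_1\circ N\subset V$ because $M_1\otimes N$ generates $M_1\circ N$. Let $y\in W$. By (F1), $y=\sum_{w,j}\tau_w(u_{w,j}\otimes v_j)$ with $u_{w,j}\in M_2$, $(v_j)$ a basis of $M_3$, and $w$ running over the minimal representatives for $S_{h_2}\times S_{h_3}$. For $m\in M_1$,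
\[
m\otimes y=\sum_{w,j}(1\otimes\tau_w)(m\otimes u_{w,j}\otimes v_j)\in V\circ M_3=\bigoplus_{w'}\tau_{w'}(V\otimes M_3),
\]
with $w'$ running over the minimal representatives for $S_{h_1+h_2}\times S_{h_3}$. The permutation $1\times w$ is increasing on $[1,h_1+h_2]$ and on the remaining positions, so it is one of the $w'$, and we may choose its reduced word so that $\tau_{1\times w}=1\otimes\tau_w$. Comparing components in $\bigoplus_{w'}\tau_{w'}((M_1\circ M_2)\otimes M_3)$ gives $\sum_jm\otimes u_{w,j}\otimes v_j\in V\otimes M_3$ for each $w$, so $m\otimes u_{w,j}\in V$. Thus $u_{w,j}\in N$ and $y\in N\circ M_3$.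

(I) Now $N=\{u\in M_2:u\otimes M_3\subset W\}$ is a submodule and $N\circ M_3\subset W$. Write $x\in V$ as $x=\sum_{w,j}\tau_w(v_j\otimes u_{w,j})$ with $(v_j)$ a basis of $M_1$ and $w$ minimal for $S_{h_1}\times S_{h_2}$. For $m\in M_3$,
\[
x\otimes m=\sum_{w,j}(\tau_w\otimes1)(v_j\otimes u_{w,j}\otimes m)\in M_1\circ W=\bigoplus_{w'}\tau_{w'}(M_1\otimes W),
\]
and each $w\times1$ is a minimal representative for $S_{h_1}\times S_{h_2+h_3}$. Hence $u_{w,j}\otimes m\in W$, that is, $u_{w,j}\in N$, and $x\in M_1\circ N$.
\end{proof}

\subsection*{Construction}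
We follow \cite[\S1]{KKK}. To map $M\circ N$ to $N\circ M$ one wants elements that permute the $x_k$ exactly, which the $\tau_k$ do not. Put
\[
\varphi_ke(\nu)=\begin{cases}(\tau_k(x_k-x_{k+1})+1)e(\nu)&\text{if }\nu_k=\nu_{k+1},\\ \tau_ke(\nu)&\text{otherwise.}\end{cases}
\]
The $\varphi_k$ satisfy the braid relations, so $\varphi_w$ is defined for $w\in S_m$, and
\begin{gather*}
\varphi_wx_k=x_{w(k)}\varphi_w,\qquad \varphi_w\tau_k=\tau_{w(k)}\varphi_w\ \text{ if }w(k+1)=w(k)+1,\\
\varphi_k^2e(\nu)=\bigl(Q_{\nu_k\nu_{k+1}}(x_k,x_{k+1})+\delta_{\nu_k\nu_{k+1}}\bigr)e(\nu).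
\end{gather*}
Let $M$, $N$ have weights $\beta=\sum b_i\alpha_i$, $\gamma=\sum c_j\alpha_j$ and heights $m,n$, and let $w$ be the block transposition $w(k)=k+m$ $(k\le n)$, $w(n+k)=k$ $(k\le m)$. The first two relations say that $u\otimes v\mapsto\varphi_w(v\otimes u)$ is $R(\beta)\otimes R(\gamma)$-linear, so it extends to a homomorphism $R_{M,N}\colon M\circ N\to N\circ M$, natural in $M$ and $N$.

This map may vanish, so we deform. Let $M_z=\mathbb C[z]\otimes M$, with $x_k$ acting by $x_k+z$. By (F1), $M_z\circ N$ and $N\circ M_z$ are free $\mathbb C[z]$-modules of finite rank which reduce modulo $z$ to $M\circ N$ and $N\circ M$. The same formula defines $\mathbb C[z]$-linear homomorphisms $R_{M_z,N}\colon M_z\circ N\to N\circ M_z$ and $R_{N,M_z}\colon N\circ M_z\to M_z\circ N$. Moving one block past two blocks is the product, with lengths adding, of moving it past each in turn, and therefore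
\begin{equation}\label{eq:hexagon}
R_{M_z,N\circ N'}=(N\circ R_{M_z,N'})(R_{M_z,N}\circ N'),\qquad R_{N\circ N',M_z}=(R_{N,M_z}\circ N')(N\circ R_{N',M_z}).
\end{equation}
Put $\ell(\beta,\gamma)=\sum_{|i-j|=1}b_ic_j$, a symmetric bilinear function; we also write $\ell(M,N)$.

\begin{lemma}\label{lem:square}
For simple $M$ and $N$ one has $R_{N,M_z}R_{M_z,N}=\pm z^{\ell(M,N)}$.
\end{lemma}

\begin{proof}
On the generating subspace $M_z\otimes N$ the composite is $\varphi_w\varphi_{w^{-1}}$. Write it along a reduced word, replace the innermost $\varphi_k^2$ by a polynomial, move the polynomial to the right using $\varphi_kx_l=x_{s_k(l)}\varphi_k$, and repeat. Each pair consisting of a position $a$ in the first block and a position $b$ in the second contributes one factor, so on $e(\nu)M_z\otimes e(\mu)N$ the composite acts by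
\[
\prod_{\nu_a\ne\mu_b}Q_{\nu_a\mu_b}(x_a\otimes1+z,\,1\otimes x_b).
\]
This is a polynomial in $z$ with leading term $\pm z^{\ell(\beta,\gamma)}$, the sign depending only on $\beta,\gamma$; the lower coefficients are polynomials in the $x$'s without constant term, so they act nilpotently. Summed over $\nu$ and $\mu$, each coefficient has the form $\sum p_{\nu,\mu}e(\nu)\otimes e(\mu)$ and is invariant under $S_m\times S_n$ permuting variables and words together. Such an element is central in $R(\beta)\otimes R(\gamma)$: it commutes with $\tau_ke(\nu)$ for $\nu_k\ne\nu_{k+1}$ because there $\tau_k$ permutes the variables, and for $\nu_k=\nu_{k+1}$ because $\tau_k$ commutes with $x_k+x_{k+1}$ and $x_kx_{k+1}$. On the simple module $M\otimes N$ a central element is a scalar, and a nilpotent scalar is $0$.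
\end{proof}

In particular $R_{M_z,N}\ne0$. For simple $M,N$ let $s(M,N)$ be the largest integer $s$ such that $R_{M_z,N}$ is divisible by $z^s$, and define the \emph{normalized R-matrix}
\[
\mathbf r_{M,N}=\bigl(z^{-s(M,N)}R_{M_z,N}\bigr)\big|_{z=0}\colon M\circ N\to N\circ M,
\]
a nonzero homomorphism. It does not matter which factor is deformed. Indeed, the automorphism $x_k\mapsto x_k+z$, $\tau_k\mapsto\tau_k$ of $R(\beta+\gamma)[z]$ fixes the $\varphi_k$, which depend only on differences of the $x$'s. Twisting by it turns $N_{-z}\circ M$ into $N\circ M_z$ and $R_{N_{-z},M}$ into $R_{N,M_z}$. So $R_{N,M_z}$ vanishes at $z=0$ to order exactly $s(N,M)$, with leading coefficient $\pm\mathbf r_{N,M}$. Put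
\[
\Lambda(M,N)=\ell(M,N)-2s(M,N),\qquad \mathfrak d(M,N)=\tfrac12\bigl(\Lambda(M,N)+\Lambda(N,M)\bigr),
\]
so that $\mathfrak d(M,N)=\ell(M,N)-s(M,N)-s(N,M)$. By Lemma~\ref{lem:square}, $\mathfrak d(M,N)$ is the power of $z$ that survives when the two normalized R-matrices are composed; it measures the failure of $M$ and $N$ to commute. For the unit module $\mathbb C$ of height $0$ we have $\Lambda(M,\mathbb C)=\Lambda(\mathbb C,M)=0$.

\begin{example}\label{ex:Lambda}
Let $X=L(1)$, $Y=L(2)$, and let $S,T$ be as in Example~\ref{ex:rank2}, with words $(1,2)$ and $(2,1)$. The map $R_{X_z,X}$ sends $u\otimes v$ to $(1-z\tau_1)(v\otimes u)$, so $\Lambda(X,X)=0$ and $\mathbf r_{X,X}=1$. The map $R_{X_z,Y}$ sends $u\otimes v$ to $\tau_1(v\otimes u)$, so $s(X,Y)=0$, $\Lambda(X,Y)=1$ and $\ker\mathbf r_{X,Y}=T$; by symmetry $\Lambda(Y,X)=1$ and $\mathfrak d(X,Y)=1$. For $t\in T$,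
\[
\varphi_1\varphi_2(t\otimes u)=\tau_1(1-z\tau_2)(t\otimes u)=-z\tau_1\tau_2(t\otimes u),
\]
because $\tau_1t=0$; so $\Lambda(X,T)=1-2=-1$. For $t\in S$ we get $(\tau_1(x_1-x_2)+1)\tau_2(t\otimes u)=(\tau_2-z\tau_1\tau_2)(t\otimes u)$, so $\Lambda(X,S)=1$. Thus $\Lambda(X,-)$ separates the head of $X\circ Y$ from its socle, as in Lemma~\ref{lem:head}(b) below.
\end{example}

\begin{lemma}\label{lem:descent}
Let $V'\subset V$ and $M$ be modules, and suppose $R_{M_z,V}=z^sR'$. Then $R'(M_z\circ V')\subset V'\circ M_z$, the maps $R_{M_z,V'}$ and $R_{M_z,V/V'}$ are divisible by $z^s$, and the quotients by $z^s$ are the maps induced by $R'$. The same holds for $R_{V,M_z}$.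
\end{lemma}

\begin{proof}
By naturality $z^sR'$ maps $M_z\circ V'$ into $V'\circ M_z$ and induces $R_{M_z,V'}$ and $R_{M_z,V/V'}$. The quotient $(V\circ M_z)/(V'\circ M_z)=(V/V')\circ M_z$ is torsion free over $\mathbb C[z]$, so $R'$ itself maps $M_z\circ V'$ into $V'\circ M_z$. The argument for $R_{V,M_z}$ is the same with the factors written in the other order.
\end{proof}

\begin{lemma}\label{lem:Lambda}
Let $M,N,N'$ be simple.
\begin{enumerate}
\item[(i)] $\mathfrak d(M,N)\ge0$, and $\mathbf r_{N,M}\mathbf r_{M,N}$ is a nonzero scalar if $\mathfrak d(M,N)=0$ and is $0$ if $\mathfrak d(M,N)>0$.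
\item[(ii)] If $M\circ N$ is simple, then $\mathfrak d(M,N)=0$. If $M$ is real, then $\Lambda(M,M)=0$ and $\mathbf r_{M,M}$ is a nonzero scalar.
\item[(iii)] If $S$ is a constituent of $N\circ N'$, then $\Lambda(M,S)\le\Lambda(M,N)+\Lambda(M,N')$ and $\Lambda(S,M)\le\Lambda(N,M)+\Lambda(N',M)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Dividing the identity of Lemma~\ref{lem:square} by $z^{s(M,N)+s(N,M)}$ shows that $\pm z^{\mathfrak d(M,N)}$ preserves the free $\mathbb C[z]$-module $M_z\circ N$, so $\mathfrak d(M,N)\ge0$. Put $z=0$.

(ii) As $K$ is commutative, $N\circ M$ has the same class as $M\circ N$ and is simple too. So $\mathbf r_{M,N}$ and $\mathbf r_{N,M}$ are isomorphisms, and (i) gives $\mathfrak d(M,N)=0$. For real $M$, $\Lambda(M,M)=\mathfrak d(M,M)=0$ and $0\ne\mathbf r_{M,M}\in\operatorname{End}(M\circ M)=\mathbb C$.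

(iii) By \eqref{eq:hexagon}, $R_{M_z,N\circ N'}$ is divisible by $z^{s(M,N)+s(M,N')}$. Lemma~\ref{lem:descent}, applied to a submodule and then to a quotient, gives $s(M,S)\ge s(M,N)+s(M,N')$. Since $\ell$ is additive, the first inequality follows. For the second use $R_{N\circ N',M_z}$, which is divisible by $z^{s(N,M)+s(N',M)}$.
\end{proof}

\begin{lemma}\label{lem:head}
Let $X$ be real and $Y$ simple.
\begin{enumerate}
\item[(a)] Every proper submodule of $X\circ Y$ lies in $\ker\mathbf r_{X,Y}$; so $X\circ Y$ has simple head, isomorphic to $\operatorname{Im}\mathbf r_{X,Y}$. Likewise $Y\circ X$ has simple head, isomorphic to $\operatorname{Im}\mathbf r_{Y,X}$.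
\item[(b)] Suppose that $X\circ Y$ has length $2$, and let $T=\ker\mathbf r_{X,Y}$ and $S=(X\circ Y)/T$, both simple. Then $\Lambda(X,S)=\Lambda(X,Y)$ and $\Lambda(X,T)<\Lambda(X,Y)$.
\end{enumerate}
\end{lemma}

\begin{proof}
We move a second copy of $X$ across $X\circ Y$. Let $s=s(X,X)+s(X,Y)$ and $R'=z^{-s}R_{X_z,X\circ Y}$. By \eqref{eq:hexagon},
\[
R'|_{z=0}=(X\circ\mathbf r_{X,Y})(\mathbf r_{X,X}\circ Y)=\kappa\,(X\circ\mathbf r_{X,Y})
\]
with $\kappa\ne0$; this is where reality of $X$ is used.

(a) Let $V\subset X\circ Y$ be proper. By Lemma~\ref{lem:descent} at $z=0$, $X\circ\mathbf r_{X,Y}(V)\subset V\circ X$ inside $X\circ Y\circ X$. Lemma~\ref{lem:sandwich}(II) gives $N\subset Y$ with $\mathbf r_{X,Y}(V)\subset N\circ X$ and $X\circ N\subset V$. Since $V$ is proper, $N\ne Y$; so $N=0$ and $\mathbf r_{X,Y}(V)=0$. Thus the proper submodule $\ker\mathbf r_{X,Y}$ is the unique maximal one. For $Y\circ X$ use the second identity in \eqref{eq:hexagon}: the map $z^{-s(Y,X)-s(X,X)}R_{Y\circ X,X_z}$ specializes to a nonzero multiple of $\mathbf r_{Y,X}\circ X$, so for proper $V\subset Y\circ X$ we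 get $\mathbf r_{Y,X}(V)\circ X\subset X\circ V$. Lemma~\ref{lem:sandwich}(I) gives $N\subset Y$ with $\mathbf r_{Y,X}(V)\subset X\circ N$ and $N\circ X\subset V$, and again $N=0$.

(b) By (a), $S$ is simple, hence so is $T$. On $X\circ T$ the map $R'|_{z=0}$ vanishes, so by Lemma~\ref{lem:descent} $s(X,T)\ge s+1$ and
\[
\Lambda(X,T)\le\Lambda(X,X)+\Lambda(X,Y)-2=\Lambda(X,Y)-2 .
\]
The map $X\circ S\to S\circ X$ induced by $R'|_{z=0}$ is nonzero. Otherwise $X\circ\operatorname{Im}\mathbf r_{X,Y}\subset T\circ X$, and Lemma~\ref{lem:sandwich}(II) gives $N\subset Y$ with $\operatorname{Im}\mathbf r_{X,Y}\subset N\circ X$, so $N=Y$, and $X\circ N\subset T$, which is absurd. Hence $s(X,S)=s$ and $\Lambda(X,S)=\Lambda(X,X)+\Lambda(X,Y)=\Lambda(X,Y)$.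
\end{proof}

\section{The cluster structure and Laurent expansions}\label{sec:cluster}

A \emph{seed} consists of a quiver without loops and $2$-cycles, whose vertices are divided into \emph{mutable} and \emph{frozen} ones, and a \emph{cluster}: a family of algebraically independent elements $x_j$ of a field, indexed by the vertices. Arrows between frozen vertices play no role. \emph{Mutation} at a mutable vertex $k$ replaces $x_k$ by the element $x_k'$ defined by the \emph{exchange relation}
\[
x_kx_k'=\prod_{i\to k}x_i+\prod_{k\to i}x_i
\]
(one factor for each arrow) and changes the quiver in three steps: for each path $i\to k\to j$ add a \emph{composite} arrow $i\to j$; reverse all arrows at $k$; cancel pairs of opposite arrows until none remain. The \emph{cluster variables} are the members of all clusters obtained from an initial seed by repeated mutation, and the \emph{cluster algebra} is the algebra they generate (frozen variables are not inverted). A \emph{cluster monomial} is a monomial, with nonnegative exponents, in the variables of one cluster, frozen ones included. Reversing all arrows changes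 none of these notions.

\begin{theorem}[\cite{GLS1,GLS2}; \cite{KKKO} for $w=w_0$, with the quantum parameter specialized to $1$]\label{thm:cluster}
$K_{\mathbb Q}$ is a cluster algebra, and every cluster monomial is the class of a simple module. The initial seed attached to the reduced word $(1,\dots,6,1,\dots,5,\dots,1,2,1)$ of the longest element has vertices $(r,i)$ with $r,i\ge1$, $r+i\le7$ (letter $i$ in the $r$-th pass), frozen if and only if $r+i=7$. Up to global reversal its arrows are
\[
(r,i)\to(r,i+1),\qquad(r,i)\to(r+1,i-1),\qquad(r+1,i)\to(r,i).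
\]
The variable at $(r,i)$ is the flag minor with rows $[1,i]$ and columns $[r+1,r+i]$, of height $ri$.
\end{theorem}

The arrows come from the general rule for a reduced word. If $k_+$ denotes the next position carrying the same letter as position $k$ (or $\infty$), there are arrows $k_+\to k$, and arrows $k\to l$ when the letters are adjacent and $k<l<k_+\le l_+$. For $k=(r,i)$ we have $k_+=(r+1,i)$, and the positions $l$ between $k$ and $k_+$ with adjacent letter are $(r,i+1)$ and $(r+1,i-1)$. We write $ri$ for $(r,i)$. The quiver is drawn in Figure~\ref{fig:seed}. As an example, if $a_{ij}$ are the matrix entries, the exchange relation at $11$ is $a_{12}\,x_{11}'=a_{13}+(a_{12}a_{23}-a_{13})$, so $x_{11}'=a_{23}$; this is the identity $[L(1)][L(2)]=[S]+[T]$ of Example~\ref{ex:rank2}.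

\begin{figure}[ht]
\centering
\begin{tikzpicture}[inner sep=2pt,font=\small]
\foreach \x/\y in {1/1,1/4,1/5,2/2,2/4,3/3,4/1,5/1}
  \node (v\x\y) at ({1.4*(\y+\x/2)},{-1.1*\x}) {$\x\y$};
\foreach \x/\y in {1/2,1/3,2/1,2/3,3/1,3/2,4/2}
  \node[draw,circle] (v\x\y) at ({1.4*(\y+\x/2)},{-1.1*\x}) {$\x\y$};
\foreach \x/\y in {1/6,2/5,3/4,4/3,5/2,6/1}
  \node[draw,rectangle,inner sep=3pt] (v\x\y) at ({1.4*(\y+\x/2)},{-1.1*\x}) {$\x\y$};
\foreach \x/\y in {11/12,13/14,14/15,15/16,21/22,22/23,23/24,24/25,32/33,33/34,41/42,42/43,51/52,
  13/22,14/23,15/24,22/31,24/33,32/41,33/42,42/51,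
  21/11,22/12,24/14,25/15,32/22,33/23,34/24,41/31,43/33,51/41,52/42,61/51}
  \draw[->] (v\x) -- (v\y);
\foreach \x/\y in {12/13,12/21,23/13,31/21,23/32,31/32,42/32}
  \draw[->,very thick] (v\x) -- (v\y);
\end{tikzpicture}
\caption{The initial quiver of the cluster algebra $\mathbb C[U]$ in type $A_6$. The variable at the vertex $ri$ has height $r\cdot i$. Boxed vertices are frozen, and arrows between them are omitted. The seven circled vertices, at which the mutations producing the triple arrow are performed, span a hexagon with alternating orientation and one extra vertex $42$ (thick arrows).}\label{fig:seed}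
\end{figure}

Fix a cluster and number it $x_1,\dots,x_{21}$. Let $X_j$ be the simple module with class $x_j$ and, for $u\in\mathbb N^{21}$, let $X^u$ be the simple module with class $x^u=\prod_jx_j^{u_j}$. Since $x^ux^v=x^{u+v}$, we have $X^u\circ X^v\cong X^{u+v}$; in particular every module whose class is a cluster monomial is real. The $X^u$ are pairwise non-isomorphic because the $x_j$ are algebraically independent. By the Laurent phenomenon \cite{FZ}, every element of $K$ is a Laurent polynomial over $\mathbb Q$ in the variables of any cluster. The next lemma gives the second and third rules of the introduction.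

\begin{lemma}\label{lem:Laurent}
Let $S$ be a simple module and $x_1,\dots,x_{21}$ a cluster.
\begin{enumerate}
\item[(i)] $[S]$ is a Laurent polynomial in the $x_j$ with coefficients in $\mathbb Z_{\ge0}$. If $d\in\mathbb N^{21}$, $x^d[S]$ is a polynomial and $x^m$ occurs in $[S]$, then $X^{d+m}$ is a constituent of $X^d\circ S$. For any module $V$ and $u\in\mathbb N^{21}$, the multiplicity of $X^u$ in $V$ is at most the coefficient of $x^u$ in $[V]$.
\item[(ii)] Let $x_1$ be mutable, with exchange relation $x_1x_1'=P$. Write $[S]=\sum_kg_kx_1^k$ with $g_k$ in the Laurent polynomial ring $\mathcal L$ of the other variables. Then $P^{|k|}$ divides $g_k$ in $\mathcal L$ for all $k<0$.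
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Choose $d$ with $x^d[S]$ a polynomial. Then $x^d[S]=[X^d\circ S]$ is a nonnegative integral combination of classes of simple modules, and it is also a rational combination of the classes $x^u=[X^u]$ of distinct simple modules. Since classes of simple modules form a basis of $K_{\mathbb Q}$, the two expressions coincide. This proves the first two claims. For the third, add up the expansions of the constituents of $V$: each copy of $X^u$ contributes $1$ to the coefficient of $x^u$, and no constituent contributes negatively.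

(ii) Substituting $x_1=P/x_1'$ gives $[S]=\sum_kg_kP^k(x_1')^{-k}$. By the Laurent phenomenon for the mutated cluster this is a Laurent polynomial in $x_1',x_2,\dots,x_{21}$. As $x_1'$ is transcendental over the fraction field of $\mathcal L$, each $g_kP^k$ lies in $\mathcal L$.
\end{proof}

By (i), the expansion of a constituent of $V$ is bounded, coefficient by coefficient, by that of $[V]$. We use this repeatedly.

\section{A seed with a triple arrow}\label{sec:triple}

\begin{proposition}\label{prop:triple}
Mutating the initial seed successively at $12,13,21,32,23,31,42,32,12$ gives a seed in which the mutable vertices $42$ and $32$ are joined by exactly three arrows. Mutating this seed at $42$, respectively at $32$, gives a cluster variable of height $69$, respectively $62$.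
\end{proposition}

The mechanism is visible on the circled vertices of Figure~\ref{fig:seed}. The hexagon connects $12$ and $32$ by two paths, through $13,23$ and through $21,31$. The first six mutations contract each path to an arrow $32\to12$, so that a double arrow appears. The seventh makes $42$ point to $32$. The eighth produces double arrows $42\to12$ and $12\to32$ and a single arrow $32\to42$. The ninth creates $2\cdot2=4$ composite arrows $42\to32$, one of which cancels.

\begin{proof}
We follow the whole quiver. For each step, Table~\ref{tab:nbrs} lists the sources of the arrows entering the mutated vertex and the targets of the arrows leaving it, just before the mutation; an exponent is the number of parallel arrows. The composite arrows are then all arrows from the ``in'' list to the ``out'' list, and Table~\ref{tab:arrows} records their fate. Starting from Figure~\ref{fig:seed}, the quiver after a step is obtained by reversing the arrows at the mutated vertex, adding the arrows of the third column of Table~\ref{tab:arrows}, and deleting the arrows opposite to those of the fourth column.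 Each row of Table~\ref{tab:nbrs} is read off from the quiver reached at that point.

Cluster variables are classes of simple modules, so they have a height, and the new variable has the height of either monomial of the exchange relation minus the height of the old variable. Both monomials are evaluated in Table~\ref{tab:nbrs}.

\begin{table}[ht]
\centering\small
\begin{tabular}{c|c|l|l|l|l}
step&vertex&in&out&heights of the monomials&new height\\ \hline
1&$12$&$11,22$&$13,21$&$1+4=3+2$&$5-2=3$\\
2&$13$&$11,23$&$12,14$&$1+6=3+4$&$7-3=4$\\
3&$21$&$31$&$12$&$3=3$&$3-2=1$\\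
4&$32$&$23,31,42$&$22,33,41$&$6+3+8=4+9+4$&$17-6=11$\\
5&$23$&$13,32$&$12,24,41$&$4+11=3+8+4$&$15-6=9$\\
6&$31$&$21,32$&$12,33$&$1+11=3+9$&$12-3=9$\\
7&$42$&$32,52$&$22,43,51$&$11+10=4+12+5$&$21-8=13$\\
8&$32$&$23,31,42$&$12^2,24,43,51$&$9+9+13=6+8+12+5$&$31-11=20$\\
9&$12$&$23,31,42^2$&$22,32^2$&$9+9+26=4+40$&$44-3=41$
\end{tabular}
\medskip
\caption{Neighbors of the mutated vertex and heights.}\label{tab:nbrs}
\end{table}

\begin{table}[ht]
\centering\small
\begin{tabular}{c|c|p{5.6cm}|p{4.4cm}}
step&vertex&composite arrows that survive&composite arrows that cancel an old opposite arrow\\ \hline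
1&$12$&$11\to13$&$11\to21$, $22\to13$, $22\to21$\\
2&$13$&$11\to14$, $23\to12$&$11\to12$, $23\to14$\\
3&$21$&$31\to12$&none\\
4&$32$&$31\to33$, $23\to41$, $42\to22$&$31\to41$, $31\to22$, $23\to33$, $23\to22$, $42\to33$, $42\to41$\\
5&$23$&$13\to24$, $13\to41$, $32\to12$, $32\to24$&$13\to12$, $32\to41$\\
6&$31$&$21\to33$, $32\to12$ (a second one)&$21\to12$, $32\to33$\\
7&$42$&$32\to43$, $32\to51$, $52\to22$&$32\to22$, $52\to51$\\
8&$32$&$23\to12$, $31\to12$, $42\to12$ (two), $23\to43$, $23\to51$, $31\to24$, $31\to43$, $31\to51$, $42\to24$&$23\to12$, $31\to12$, $23\to24$, $42\to43$, $42\to51$\\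
9&$12$&$42\to32$ (three), $23\to32$, $31\to32$, $42\to22$, $23\to22$, $31\to22$&$42\to32$, $23\to32$, $31\to32$, $42\to22$
\end{tabular}
\medskip
\caption{Composite arrows. An arrow listed in both columns is created several times, and one copy cancels. The composite $52\to43$ of step 7 joins frozen vertices and is omitted.}\label{tab:arrows}
\end{table}

We collect the arrows at $42$ and $32$ in the final quiver. After step 7 the arrows at $42$ are $42\to32$, $42\to52$, $22\to42$, $43\to42$, $51\to42$. Step 8 reverses the first, cancels the last two, and adds $42\to24$ and two arrows $42\to12$. Step 9 reverses these two, turns $22\to42$ into $42\to22$, and turns $32\to42$ into three arrows $42\to32$. After step 8 the vertex $32$ has incoming arrows from $12^2,24,43,51$ and outgoing arrows to $23,31,42$. Step 9 reverses the double arrow and turns the three outgoing arrows into $23\to32$, $31\to32$ and the triple arrow. The final exchange relations are therefore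
\[
x_{42}x_{42}'=x_{32}^3\,x_{22}x_{24}x_{52}+x_{12}^2,\qquad x_{32}x_{32}'=x_{42}^3\,x_{23}x_{31}x_{24}x_{43}x_{51}+x_{12}^2,
\]
and the four monomials have heights $60+4+8+10$, $2\cdot41$, $39+9+9+8+12+5$ and $2\cdot41$, all equal to $82$. So $x_{42}'$ has height $82-13=69$ and $x_{32}'$ has height $82-20=62$.
\end{proof}

\section{The module $M$ and its square}\label{sec:M}

Fix a seed $x_1,\dots,x_{21}$ in which the mutable vertices $1,2$ are joined by $b\ge3$ arrows; for Theorem~\ref{thm:main} it is the seed of Proposition~\ref{prop:triple}, with $b=3$. There are monomials $a,a',c,c'$ in $x_3,\dots,x_{21}$ with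
\[
x_1x_1'=x_2^ba+a',\qquad x_2x_2'=x_1^bc+c'.
\]
Let $X_k'$ be the simple module with class $x_k'$ $(k=1,2)$. For $j\ne k$, the variables $x_j$ and $x_k'$ lie in one cluster, so $X_j\circ X_k'$ is simple. We first make the divisibility condition explicit.

\begin{lemma}\label{lem:glue}
Let $S$ be simple, and let $g_k$ be the coefficient of $x_1^k$ in $[S]$. Let $y=x_2^ba/a'$, let $\mu$ be a Laurent monomial in $x_2,\dots,x_{21}$, and let $c_1,c_2,c_3$ be integers. If $g_{-1}=\mu(c_1y+c_2)$, then $c_1=c_2$; in particular $g_{-1}$ is not a single monomial. If $g_{-2}=\mu(c_1y^2+c_2y+c_3)$, then $(c_1,c_2,c_3)=c_1(1,2,1)$. The same holds at the vertex $2$ with $y=x_1^bc/c'$.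
\end{lemma}

\begin{proof}
Monomials are units and $x_2^ba+a'=a'(y+1)$, so by Lemma~\ref{lem:Laurent}(ii) $y+1$ divides $c_1y+c_2$, respectively $(y+1)^2$ divides $c_1y^2+c_2y+c_3$, in the Laurent ring. Specialize $x_2=t$ and $x_j=1$ for $j\ge3$, so that $y=t^b$, and let $t_0^b=-1$. In the first case $c_1t^b+c_2$ vanishes at $t_0$, so $c_1=c_2$. In the second case $c_1t^{2b}+c_2t^b+c_3$ and its derivative $bt^{b-1}(2c_1t^b+c_2)$ vanish at $t_0$, so $c_1-c_2+c_3=0$ and $c_2=2c_1$. A single monomial is the case $(c_1,c_2)=(c_1,0)$ with $c_1\ne0$.
\end{proof}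

\subsection*{Computing $\Lambda$ from exponents}
We must bound $\Lambda$ from below for modules known only through their Laurent expansions, while Lemma~\ref{lem:Lambda}(iii) gives upper bounds. On cluster monomials the upper bounds are forced to be equalities, and this can be played back to give lower bounds for other modules.

Let $\lambda$ be the bilinear form on $\mathbb Z^{21}$ with $\lambda(e_i,e_j)=\Lambda(X_i,X_j)$. It is skew-symmetric by Lemma~\ref{lem:Lambda}(ii), since all $X_i\circ X_j$ are simple. Applying Lemma~\ref{lem:Lambda}(iii) repeatedly to $X^{u+e_j}\cong X^u\circ X_j$ gives $\Lambda(X^u,X^v)\le\lambda(u,v)$ and $\Lambda(X^v,X^u)\le\lambda(v,u)$. The left sides add up to $2\mathfrak d(X^u,X^v)\ge0$ and the right sides to $0$, so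
\begin{equation}\label{eq:lambda}
\Lambda(X^u,X^v)=\lambda(u,v)\qquad(u,v\in\mathbb N^{21}).
\end{equation}

\begin{lemma}\label{lem:lower}
Let $S,T$ be simple, let $x^m$ occur in $[S]$ and $x^p$ in $[T]$, and suppose $\Lambda(X_j,T)\le\lambda(e_j,p)$ for all $j$. Then $\Lambda(S,T)\ge\lambda(m,p)$.
\end{lemma}

\begin{proof}
Choose $d\in\mathbb N^{21}$ such that $x^d[S]$ and $x^d[T]$ are polynomials. By Lemma~\ref{lem:Laurent}(i), $X^{d+p}$ is a constituent of $X^d\circ T$ and $X^{d+m}$ of $X^d\circ S$. By \eqref{eq:lambda} and Lemma~\ref{lem:Lambda}(iii),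
\begin{align*}
\lambda(d+m,d+p)&=\Lambda(X^{d+m},X^{d+p})\le\Lambda(X^{d+m},X^d)+\Lambda(X^{d+m},T)\\
&\le\lambda(d+m,d)+\Lambda(X^d,T)+\Lambda(S,T),
\end{align*}
and $\Lambda(X^d,T)\le\sum_jd_j\Lambda(X_j,T)\le\lambda(d,p)$. Now $\lambda(d+m,d+p)-\lambda(d+m,d)-\lambda(d,p)=\lambda(m,p)$.
\end{proof}

The monomial of $[S]$ is arbitrary, but that of $[T]$ must be a ``leading'' one in the sense of the hypothesis. We determine the leading monomials of $x_1'$ and $x_2'$. Define $p_k,\eta_k\in\mathbb Z^{21}$ by
\[
x^{p_1}=\frac{x_2^ba}{x_1},\qquad x^{p_1+\eta_1}=\frac{a'}{x_1},\qquad x^{p_2}=\frac{c'}{x_2},\qquad x^{p_2+\eta_2}=\frac{x_1^bc}{x_2},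
\]
so that $x_k'=x^{p_k}+x^{p_k+\eta_k}$. The first two coordinates of $\eta_1$ are $(0,-b)$ and those of $\eta_2$ are $(b,0)$.

\begin{lemma}\label{lem:delta}
For $k=1,2$ and $j\ne k$ we have $\lambda(\eta_k,e_j)=0$, and $\lambda(\eta_1,e_1)=\lambda(\eta_2,e_2)=:\delta\ne0$. Moreover $\Lambda(X_j,X_k')=\max\{\lambda(e_j,p_k),\lambda(e_j,p_k+\eta_k)\}$ for all $j$ and $k=1,2$.
\end{lemma}

\begin{proof}
The exchange relation says that $X_k\circ X_k'$ has exactly two constituents, $X^{p_k+e_k}$ and $X^{p_k+\eta_k+e_k}$. Let $j\ne k$ and let $T$ be either of them. By Lemma~\ref{lem:Lambda}(iii),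
\[
\Lambda(X_j,T)\le\Lambda(X_j,X_k)+\Lambda(X_j,X_k'),\qquad\Lambda(T,X_j)\le\Lambda(X_k,X_j)+\Lambda(X_k',X_j).
\]
The right sides add up to $0$, because $X_j\circ X_k$ and $X_j\circ X_k'$ are simple, and the left sides to a nonnegative number. So both are equalities. By \eqref{eq:lambda} the first reads $\Lambda(X_j,X_k')=\lambda(e_j,p_k)$ for one choice of $T$ and $\Lambda(X_j,X_k')=\lambda(e_j,p_k+\eta_k)$ for the other. This proves the claims for $j\ne k$.

For $j=k$ apply Lemma~\ref{lem:head}(b) with $X=X_k$, $Y=X_k'$: the numbers $\lambda(e_k,p_k+e_k)=\lambda(e_k,p_k)$ and $\lambda(e_k,p_k+\eta_k+e_k)=\lambda(e_k,p_k+\eta_k)$ are different and the larger is $\Lambda(X_k,X_k')$. So $\delta_k=\lambda(\eta_k,e_k)\ne0$. Finally $\lambda(\eta_1,\eta_2)=(\eta_2)_1\delta_1=b\delta_1$ and $\lambda(\eta_2,\eta_1)=(\eta_1)_2\delta_2=-b\delta_2$, and skew-symmetry gives $\delta_1=\delta_2$.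
\end{proof}

Interchanging the labels $1$ and $2$ interchanges $(a,a')$ with $(c,c')$ and replaces $(p_1,\eta_1,p_2,\eta_2)$ by $(p_2+\eta_2,-\eta_2,p_1+\eta_1,-\eta_1)$, hence $\delta$ by $-\delta$. \emph{We choose the labels so that $\delta>0$.} Then $\lambda(e_k,\eta_k)=-\delta<0$, and Lemma~\ref{lem:delta} gives
\begin{equation}\label{eq:leading}
\Lambda(X_j,X_k')=\lambda(e_j,p_k)\quad\text{for all }j,\qquad\lambda(\eta_k,u)=\delta u_k\quad\text{for all }u\in\mathbb Z^{21}.
\end{equation}

\subsection*{The module $M$}
Put $f_1=ac'$, $f_2=a'c'$, $f_3=a'c$ and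
\[
x^{m_1}=x_1^{-1}x_2^{b-1}f_1,\qquad x^{m_2}=x_1^{-1}x_2^{-1}f_2,\qquad x^{m_3}=x_1^{b-1}x_2^{-1}f_3,\qquad\zeta=x^{m_1}+x^{m_2}+x^{m_3}.
\]
Multiplying out the exchange relations gives $x_1'x_2'=\zeta+x_1^{b-1}x_2^{b-1}ac$, and $m_1=p_1+p_2$, $m_3=m_1+\eta_1+\eta_2$.

\begin{proposition}\label{prop:M}
There is a simple module $M$ with $[M]=\zeta$; it is a constituent of $X_1'\circ X_2'$. Moreover $\Lambda(M,M)\ge\delta(b-2)>0$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:lower} and \eqref{eq:leading}, $\Lambda(X_1',X_2')\ge\lambda(p_1,p_2)$ and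
\[
\Lambda(X_2',X_1')\ge\lambda(p_2+\eta_2,p_1)=\lambda(p_2,p_1)+\delta\,(p_1)_2=\lambda(p_2,p_1)+\delta b .
\]
So $2\mathfrak d(X_1',X_2')\ge\delta b>0$, and $X_1'\circ X_2'$ is not simple by Lemma~\ref{lem:Lambda}(ii). The class of a constituent is a partial sum of the four monomials of $x_1'x_2'$, say with coefficients $\epsilon_1,\epsilon_2,\epsilon_3\in\{0,1\}$ at $x^{m_1},x^{m_2},x^{m_3}$. The coefficient of $x_1^{-1}$ is $x_2^{-1}c'(\epsilon_1x_2^ba+\epsilon_2a')$ and that of $x_2^{-1}$ is $x_1^{-1}a'(\epsilon_3x_1^bc+\epsilon_2c')$, so $\epsilon_1=\epsilon_2=\epsilon_3$ by Lemma~\ref{lem:glue}. Since there is more than one constituent, there are exactly two, with classes $x_1^{b-1}x_2^{b-1}ac$ and $\zeta$.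

By Lemma~\ref{lem:Lambda}(iii) and \eqref{eq:leading}, $\Lambda(X_j,M)\le\lambda(e_j,p_1+p_2)=\lambda(e_j,m_1)$ for all $j$, so $x^{m_1}$ is a leading monomial of $[M]$. Pairing it with the opposite monomial $x^{m_3}$ in Lemma~\ref{lem:lower},
\[
\Lambda(M,M)\ge\lambda(m_3,m_1)=\lambda(\eta_1+\eta_2,m_1)=\delta\bigl((m_1)_1+(m_1)_2\bigr)=\delta(-1+b-1).\qedhere
\]
\end{proof}

\subsection*{The constituents of $M\circ M$}
Let $L=X^{m_1+m_3}$. Its class $x_1^{b-2}x_2^{b-2}f_1f_3$ is a cluster monomial, so $L$ is simple and real.

\begin{proposition}\label{prop:square}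
$[M\circ M]=[E]+2[L]$ with $E$ simple and $E\not\cong L$. The endomorphism $\mathbf r=\mathbf r_{M,M}$ satisfies $\mathbf r^2=0$ and $\operatorname{Im}\mathbf r\cong L$.
\end{proposition}

\begin{proof}
The expansion of $\zeta^2$ has six monomials, distinguished by their exponents in $(x_1,x_2)$:
\[
\begin{array}{c|cccccc}
&2m_1&m_1+m_2&2m_2&m_1+m_3&m_2+m_3&2m_3\\ \hline
x_1&-2&-2&-2&b-2&b-2&2b-2\\
x_2&2b-2&b-2&-2&b-2&-2&-2\\
\text{coefficient}&1&2&1&2&2&1
\end{array}
\]
Let $S$ be a constituent of $M\circ M$ and $c_1,\dots,c_6\ge0$ its coefficients at these monomials. The coefficient of $x_1^{-2}$ in $[S]$ is $x_2^{-2}f_2^2(c_1y^2+c_2y+c_3)$ with $y=x_2^ba/a'=x_2^bf_1/f_2$, and that of $x_2^{-2}$ is $x_1^{-2}f_2^2(c_6y'^2+c_5y'+c_3)$ with $y'=x_1^bc/c'=x_1^bf_3/f_2$. By Lemma~\ref{lem:glue}, $(c_1,c_2,c_3)=c_3(1,2,1)=(c_6,c_5,c_3)$. If $c_3=0$, then $[S]=c_4[L]$, so $S\cong L$. The numbers $c_3$ of all constituents add up to $1$. Hence $[M\circ M]=[E]+\mu[L]$, where $E$ is the unique constituent with $c_3=1$, $E\not\cong L$, and $0\le\mu\le2$.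

Laurent expansions alone do not decide how many copies of $[L]$ are absorbed in $[E]$; the R-matrix does. Since $\mathfrak d(M,M)=\Lambda(M,M)>0$, Lemma~\ref{lem:Lambda}(i) gives $\mathbf r^2=0$, while $\mathbf r\ne0$. So $\operatorname{Im}\mathbf r\subset\ker\mathbf r$, and $[M\circ M]=[\ker\mathbf r]+[\operatorname{Im}\mathbf r]$ contains every constituent of $\operatorname{Im}\mathbf r$ at least twice as often as $\operatorname{Im}\mathbf r$ does. As $E$ has multiplicity one and $\mu\le2$, this forces $\operatorname{Im}\mathbf r\cong L$ and $\mu=2$.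
\end{proof}

\subsection*{Homomorphisms from $M\circ M$ to $L$}
A nilpotent endomorphism does not yet exclude semisimplicity: $E\oplus L\oplus L$ has one. Lemma~\ref{lem:head} is not available for $M\circ M$, since $M$ is not real. We therefore multiply by the real module $X=X_1$ and replace the factor $M\circ X$ of $M\circ M\circ X$ by a simple submodule $A$. By Lemma~\ref{lem:sandwich} the submodule $M\circ A$ still detects every homomorphism out of $M\circ M$, but it contains $L\circ X$ at most once.

We have
\[
x_1\zeta=x_2^{b-1}f_1+x_2^{-1}a'(c'+x_1^bc)=x_2^{b-1}f_1+a'x_2',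
\]
a sum of two distinct cluster monomials, the second in the cluster obtained by mutation at $2$. So $X\circ M$ and $M\circ X$ have length $2$, with real constituents $A_1,A_2$ of classes $[A_1]=x_2^{b-1}f_1$ and $[A_2]=a'x_2'=x_2^{-1}f_2+x_1^bx_2^{-1}f_3$. Adding exponents to those of $m_1,m_2,m_3$, namely $(-1,b-1)$, $(-1,-1)$, $(b-1,-1)$, we find the $(x_1,x_2)$-exponents of the terms, each with coefficient $1$, in the products with $\zeta$:
\begin{equation}\label{eq:lists}
\begin{aligned}
\zeta[A_1]:\quad&(-1,2b-2),\ (-1,b-2),\ (b-1,b-2);\\
\zeta[A_2]:\quad&(-1,b-2),\ (-1,-2),\ (b-1,-2),\ (b-1,b-2),\ (b-1,-2),\ (2b-1,-2).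
\end{aligned}
\end{equation}
In both lines the term of exponent $(b-1,b-2)$ is $x_1^{b-1}x_2^{b-2}f_1f_3=[L\circ X]$, a cluster monomial. So $L\circ X$ is simple and, by Lemma~\ref{lem:Laurent}(i), has multiplicity at most one in $M\circ A_1$ and in $M\circ A_2$. Let
\[
A=\operatorname{Im}\mathbf r_{X,M}\subset M\circ X .
\]
It is simple by Lemma~\ref{lem:head}(a), hence isomorphic to $A_1$ or $A_2$; we do not need to know which.

\begin{proposition}\label{prop:hom}
For $f\in\operatorname{Hom}(M\circ M,L)$ let $h_f\colon M\circ A\to L\circ X$ be the restriction of $f\circ X$ to $M\circ A\subset M\circ M\circ X$. Then $f\mapsto h_f$ is injective, $\dim\operatorname{Hom}(M\circ M,L)=1$, and $M\circ M$ is not semisimple.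
\end{proposition}

\begin{proof}
If $h_f=0$, then $M\circ A\subset\ker(f\circ X)=(\ker f)\circ X$, and Lemma~\ref{lem:sandwich}(II) gives $N\subset M$ with $A\subset N\circ X$ and $M\circ N\subset\ker f$. As $A\ne0$, we have $N=M$ and $f=0$. Hence
\[
\dim\operatorname{Hom}(M\circ M,L)\le\dim\operatorname{Hom}(M\circ A,L\circ X)\le1,
\]
and $\mathbf r$ provides a nonzero homomorphism onto $L$. If $M\circ M$ were semisimple, it would be $E\oplus L\oplus L$ by Proposition~\ref{prop:square}, and the dimension would be $2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]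
Take the seed of Proposition~\ref{prop:triple}, with $\{1,2\}$ labeling $\{42,32\}$ so that $\delta>0$. As a constituent of $X_1'\circ X_2'$, the module $M$ has height $69+62=131$. Let $\pi=\Phi(M)\in\mathrm{Irr}_{131}$ and write $E,L$ also for $\Phi(E),\Phi(L)$. By Proposition~\ref{prop:reduction}, $\pi\times\pi\cong\Phi(M\circ M)$, and $L\times L$ is irreducible because $L$ is real. The remaining assertions are Propositions \ref{prop:square} and~\ref{prop:hom}.
\end{proof}

\begin{remark}
The hypothesis $b\ge3$ is used in two places: $b\ge2$ makes $x^{m_1+m_3}$ a cluster monomial, and $b>2$ makes the bound $\delta(b-2)$ positive. For $b=2$ the arguments above still give the simple module $M$, the decomposition $[M\circ M]=[E]+\mu[L]$ with $0\le\mu\le2$, and $\dim\operatorname{Hom}(M\circ M,L)\le1$. But the bound on $\Lambda(M,M)$ is then empty, and nothing in the argument forces $\mu=2$.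
\end{remark}

\section{The square is uniserial}\label{sec:uniserial}

We keep the setting of Section~\ref{sec:M}, with any $b\ge3$. Besides the uniserial structure, Proposition~\ref{prop:hom} leaves open the possibility that $M\circ M$ is the direct sum of $E$ and a non-split self-extension of $L$. To exclude it we show that the projection onto $E$ would preserve the indecomposable module $M\circ A$.

Since $X\circ M$ has length $2$ and $A$ is simple, $\mathbf r_{X,M}$ is not injective. By Lemma~\ref{lem:Lambda}(i), $\mathbf r_{M,X}\mathbf r_{X,M}=0$, so $A\subset\ker\mathbf r_{M,X}$. As $M\circ X$ has length $2$ and $\mathbf r_{M,X}\ne0$, we get $\ker\mathbf r_{M,X}=A$, and $A'=\operatorname{Im}\mathbf r_{M,X}\subset X\circ M$ is isomorphic to the other constituent $(M\circ X)/A$. Thus $\{A,A'\}=\{A_1,A_2\}$ up to isomorphism.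

\begin{lemma}\label{lem:B}
The subalgebra $B=\{\psi\in\operatorname{End}(M\circ M):(\psi\circ X)(M\circ A)\subset M\circ A\}$ satisfies $\operatorname{End}(M\circ M)=B\oplus\mathbb C\mathbf r$.
\end{lemma}

\begin{proof}
The map $M\circ\mathbf r_{M,X}$ has kernel $M\circ A$ and image $M\circ A'$. So $B$ is the kernel of the linear map
\[
\operatorname{End}(M\circ M)\to\operatorname{Hom}(M\circ A,M\circ A'),\qquad\psi\mapsto(M\circ\mathbf r_{M,X})(\psi\circ X)|_{M\circ A}.
\]
We show that the target has dimension at most one. Let $S$ be a common constituent of $M\circ A$ and $M\circ A'$. The exponents common to the two lines of \eqref{eq:lists} are $(-1,b-2)$ and $(b-1,b-2)$, and each occurs once in each line. So the coefficient of $x_1^{-1}$ in $[S]$ is $0$ or a single monomial, and the latter is excluded by Lemma~\ref{lem:glue}. Hence $S\cong L\circ X$, which has multiplicity at most one in both modules. A nonzero map $M\circ A\to M\circ A'$ therefore has image isomorphic to $L\circ X$. There is at most one such submodule of $M\circ A'$ and at most one such quotient of $M\circ A$, since two distinct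 ones would give multiplicity two. By Schur's lemma the space of maps has dimension at most one, and $B$ has codimension at most one.

It remains to see that $\mathbf r\notin B$. Write $\mathbf r=if$ with $f\colon M\circ M\to L$ surjective and $i\colon L\to M\circ M$ injective. By Proposition~\ref{prop:hom}, $h_f\ne0$, so $h_f$ is onto the simple module $L\circ X$ and $(\mathbf r\circ X)(M\circ A)=i(L)\circ X$. If this were contained in $M\circ A$, Lemma~\ref{lem:sandwich}(I) would give $N\subset M$ with $i(L)\subset M\circ N$ and $N\circ X\subset A$. The first inclusion excludes $N=0$, and the second excludes $N=M$ because $M\circ X$ has length $2$.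
\end{proof}

\begin{lemma}\label{lem:notsummand}
$E$ is not a direct summand of $M\circ M$.
\end{lemma}

\begin{proof}
Suppose $M\circ M=E\oplus W$, so $[W]=2[L]$, and let $\varepsilon$ be the projection onto $E$. Since $\operatorname{Im}\mathbf r\cong L\not\cong E$, we have $\mathbf r\varepsilon=\varepsilon\mathbf r=0$. By Lemma~\ref{lem:B}, $\varepsilon+t\mathbf r\in B$ for some $t\in\mathbb C$, and then $\varepsilon=(\varepsilon+t\mathbf r)^2\in B$ because $\mathbf r^2=0$. Hence
\[
M\circ A=(\varepsilon\circ X)(M\circ A)\oplus((1-\varepsilon)\circ X)(M\circ A).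
\]
The module $A$ is real, so $M\circ A$ has simple head by Lemma~\ref{lem:head}(a) and is indecomposable. Thus $M\circ A\subset E\circ X$ or $M\circ A\subset W\circ X$. In the first case a nonzero $f\colon M\circ M\to L$, which vanishes on $E$, has $h_f=0$, against Proposition~\ref{prop:hom}. In the second case all constituents of $M\circ A$ are isomorphic to $L\circ X$, so $\zeta[A]$ is a multiple of one monomial, against \eqref{eq:lists}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
By Lemmas \ref{lem:dual} and~\ref{lem:notsummand}, $E$ does not occur in the head of $M\circ M$. So the head is a multiple of $L$, and it is $L$ by Proposition~\ref{prop:hom}; by Lemma~\ref{lem:dual} the socle is $L$ as well. In a module of length $3$, a nonzero proper submodule is simple or maximal. Here there is exactly one simple and exactly one maximal submodule, and the latter, being nonzero, contains the former. So $M\circ M$ is uniserial, and the middle layer is the remaining constituent $E$. Apply $\Phi$.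
\end{proof}

\section{Passing to $n\ge131$}\label{sec:large}

We enlarge $\pi$ by characters that do not interact with it. Recall that the \emph{cuspidal support} of an irreducible $\sigma$ is the multiset $\{\rho_1,\dots,\rho_t\}$ of cuspidal representations such that $\sigma$ is a constituent of $\rho_1\times\dots\times\rho_t$. Supports add under $\times$, and a representation of finite length is the direct sum of its components with fixed cuspidal support. Let $J_{c,d}$ be the normalized Jacquet functor for $P_{c,d}$. Frobenius reciprocity reads $\operatorname{Hom}(V,\sigma_1\times\sigma_2)=\operatorname{Hom}(J_{c,d}V,\sigma_1\otimes\sigma_2)$. The geometric lemma says that for representations $\Pi$ of $G_c$ and $\tau$ of $G_d$ the module $J_{c,d}(\Pi\times\tau)$ has a filtration with subquotients indexed by $0\le j\le\min(c,d)$: the subquotient for $j=0$ is $\Pi\otimes\tau$, and the constituents of the $j$-th one are constituents of $(\Pi_1\times\tau_1)\otimes(\Pi_2\times\tau_2)$, where $\Pi_1\otimes\Pi_2$ is a constituent of $J_{c-j,j}\Pi$ and $\tau_1\otimes\tau_2$ of $J_{j,d-j}\tau$.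

Let $|\cdot|$ be the module character of $F^\times$, and call $\{\chi|\cdot|^j:j\in\mathbb Z\}$ the \emph{line} of an unramified character $\chi$. By Zelevinsky (Tadi\'c for division algebras), $\chi\times\chi$ is irreducible, and products of irreducible representations supported on disjoint lines are irreducible and commute.

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
Let $\pi,E,L$ be as in (a), $\Pi=\pi\times\pi$ and $k=n-131>0$. The cuspidal support of $\pi$ consists of unramified characters on one line, since the $X_j$ have eigenvalues in $q^{\mathbb Z}$. Unramified characters form an uncountable group and lines are countable, so we may choose unramified $\chi_1,\dots,\chi_k$ on pairwise distinct lines, all different from that of $\pi$. Let $\tau_0=\chi_1\times\dots\times\chi_k$, $\tau=\tau_0\times\tau_0$ and $\pi'=\pi\times\tau_0$. Then $\tau_0$, $\tau\cong(\chi_1\times\chi_1)\times\dots\times(\chi_k\times\chi_k)$ and $\pi'\in\mathrm{Irr}_n$ are irreducible, and $\pi'\times\pi'\cong\Pi\times\tau$ because $\tau_0\times\pi\cong\pi\times\tau_0$. As $E$ and $L$ have the cuspidal support of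 $\Pi$, the representations $E\times\tau$ and $L\times\tau$ are irreducible, and $[\Pi\times\tau]=[E\times\tau]+2[L\times\tau]$.

In the filtration of $J_{262,2k}(\Pi\times\tau)$, a constituent of a subquotient with $j>0$ has some $\chi_i$ in the support of its first tensor factor, and $\chi_i$ is not in the support of $L$. So the direct summand of this Jacquet module with the cuspidal support of $L\otimes\tau$ is $\Pi\otimes\tau$, and
\[
\operatorname{Hom}(\Pi\times\tau,L\times\tau)=\operatorname{Hom}(\Pi\otimes\tau,L\otimes\tau)=\operatorname{Hom}(\Pi,L)\otimes\operatorname{End}(\tau)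
\]
has dimension $1$. If $\pi'\times\pi'$ were semisimple, the dimension would be at least $2$.
\end{proof}

\begin{thebibliography}{99}
\bibitem{aspects} \emph{Some aspects of representation theory of GLn}, \texttt{https://imsarchives.nus.edu.sg/\allowbreak oldwww/\allowbreak Programs/\allowbreak 016theory/\allowbreak files/\allowbreak erez.pdf}.
\bibitem{BrKl} Brundan and Kleshchev, Invent. Math. 178 (2009).
\bibitem{BuKu} Bushnell and Kutzko, Proc. LMS 77 (1998).
\bibitem{FZ} Fomin and Zelevinsky, J. AMS 15 (2002).
\bibitem{GLS1} Geiss, Leclerc and Schr\"oer, Adv. Math. 228 (2011).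
\bibitem{GLS2} Geiss, Leclerc and Schr\"oer, Selecta Math. 19 (2013).
\bibitem{KKK} Kang, Kashiwara and Kim, Invent. Math. 211 (2018).
\bibitem{KKKO} Kang, Kashiwara, Kim and Oh, \emph{Monoidal categorification of cluster algebras}, J. AMS 31 (2018).
\bibitem{LV} Lauda and Vazirani, Adv. Math. 228 (2011).
\bibitem{Ro} Rouquier, Algebra Colloq. 19 (2012).
\bibitem{Se} S\'echerre, Ann. Sci. \'ENS 38 (2005).
\end{thebibliography}
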